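\title{A counterexample to Taylor's modularity conjecture}

\begin{abstract}
Taylor's modularity conjecture says that if two sets of identities in disjoint languages do not imply the existence of Day terms, then neither does their union. We disprove it with two explicit finite sets of identities. One set is idempotent and fails modularity in a four-element algebra. The other fails modularity in an algebra of $0$--$1$ functions on words. We write down Day terms for the union, and we show that after a semilattice operation is added to the idempotent set, the union becomes congruence distributive while neither set alone becomes congruence modular.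
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{language} is a set of operation symbols with finite arities, and an \emph{algebra} in that language is a set with one operation for each symbol. A set $\Sigma$ of identities $f\approx g$ between terms axiomatizes a \emph{variety}, the class of all algebras in which these identities hold. A variety is closed under products, subalgebras and quotients. An identity is a \emph{consequence} of $\Sigma$ if it holds in the variety of $\Sigma$. A \emph{congruence} of an algebra is an equivalence relation compatible with all operations. The congruences form a lattice: $\alpha\wedge\beta$ is the intersection, $\alpha\vee\beta$ is the transitive closure of the union, and the least element $0$ is equality.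

A variety is \emph{congruence modular} if all congruences $\alpha,\beta,\gamma$ of each of its algebras satisfy
\[
\alpha\ge\gamma\ \Longrightarrow\ \alpha\wedge(\beta\vee\gamma)=(\alpha\wedge\beta)\vee\gamma .
\]
The inequality $\ge$ always holds. The law therefore says: if two $\alpha$-related elements are joined by a path of $\beta$-steps and $\gamma$-steps, then they are joined by such a path that never leaves their $\alpha$-class. A variety is \emph{congruence distributive} if $\alpha\wedge(\beta\vee\gamma)=(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)$ always holds; for $\alpha\ge\gamma$ this is the modular law.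

We say that $\Sigma$ \emph{implies existence of Day terms} if there are $n\ge0$ and $4$-ary terms $d_0,\dots,d_n$ in the language of $\Sigma$ such that the following identities are consequences of $\Sigma$:
\begin{align*}
&d_0(x,y,z,w)\approx x,\qquad d_n(x,y,z,w)\approx w,\\
&d_i(x,y,y,x)\approx x &&\text{for all } i,\\
&d_i(x,x,y,y)\approx d_{i+1}(x,x,y,y) &&\text{for all even } i,\\
&d_i(x,y,y,z)\approx d_{i+1}(x,y,y,z) &&\text{for all odd } i.
\end{align*}
For example, if $p(x,y,y)\approx x\approx p(y,y,x)$, as for $p=xy^{-1}z$ in groups, then $x,\ p(y,z,w),\ w$ are Day terms. If $M(x,x,y)\approx M(x,y,x)\approx M(y,x,x)\approx x$, as for the median in lattices, then $x,\ M(x,y,w),\ M(x,z,w),\ w$ are Day terms. By a theorem of Day \cite{Day}, a variety is congruence modular if and only if it has Day terms. So $\Sigma$ implies existence of Day terms exactly when its variety is congruence modular. The following conjecture is stated in \cite{Problem}.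

\begin{quote}
\textbf{Conjecture (Taylor).} Let $\Sigma_1$ and $\Sigma_2$ be sets of identities in disjoint languages, neither of which implies existence of Day terms. Then $\Sigma_1\cup\Sigma_2$ does not imply existence of Day terms.
\end{quote}

Disjointness of the languages is essential. Each of the single identities $p(x,y,y)\approx x$ and $p(y,y,x)\approx x$ is satisfied by a projection on any set; every equivalence relation is compatible with a projection, and the equivalence relations on a four-element set violate the modular law (Section~\ref{sec:fibers}). Together the two identities give Day terms.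

With disjoint languages the two sets share no symbol, and a model of $\Sigma_1\cup\Sigma_2$ is nothing but a model of $\Sigma_1$ and a model of $\Sigma_2$ on the same set. This makes the conjecture plausible. Its analogue for the property ``$\Sigma$ implies $x\approx y$'' is true: if neither set implies $x\approx y$ and $\kappa$ is an infinite cardinal at least as large as both languages, then both free algebras on $\kappa$ generators have $\kappa$ elements and can be placed on one set. For modularity one has to superimpose more. Joins of congruences are computed as joins of equivalence relations, so the variety of $\Sigma_1\cup\Sigma_2$ fails to be modular exactly when some set carries a model of $\Sigma_1$, a model of $\Sigma_2$, and three equivalence relations that violate the modular law and are congruences of both models. The conjecture asserts that two non-modular varieties can always be made to share such a triple. We show that they cannot.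

Let $\Sigma_1$ be the following set of identities in $4$-ary symbols $a_1,a_2,a_3,b_1,b_2,b_3$ and binary symbols $s,t$:
\begin{align}
&a_1(x,y,y,x)\approx a_2(x,y,y,x)\approx a_3(x,y,y,x),\notag\\
&b_1(x,y,y,x)\approx b_2(x,y,y,x)\approx b_3(x,y,y,x),\tag{1}\label{i1}\\
&a_j(x,x,y,y)\approx b_j(x,x,y,y)\qquad(j=1,2,3),\tag{2}\label{i2}\\
&a_1(x,y,y,z)\approx a_2(x,y,y,z),\qquad b_2(x,y,y,z)\approx b_3(x,y,y,z),\tag{3}\label{i3}\\
&s\bigl(a_1(x,y,y,x),b_1(x,y,y,x)\bigr)\approx x\approx t\bigl(a_1(x,y,y,x),b_1(x,y,y,x)\bigr),\tag{4}\label{i4}\\
&s\bigl(a_3(x,x,y,y),b_1(x,x,y,y)\bigr)\approx x,\quad t\bigl(a_3(x,x,y,y),b_1(x,x,y,y)\bigr)\approx y,\tag{5}\label{i5}\\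
&s(x,x)\approx t(x,x).\tag{6}\label{i6}
\end{align}
Let $\Sigma_2$ be the following set of identities in ternary symbols $g,m$:
\begin{align}
&g(x,y,y)\approx y,\tag{7}\label{i7}\\
&g(x,y,x)\approx x,\tag{8}\label{i8}\\
&g(x,x,y)\approx m(x,x,y)\approx m(y,x,x).\tag{9}\label{i9}
\end{align}
A set of identities is \emph{idempotent} if it implies $f(x,\dots,x)\approx x$ for each of its symbols $f$. The set $\Sigma_2$ is idempotent, since $m(x,x,x)\approx g(x,x,x)\approx x$ by \eqref{i9} and \eqref{i7}.

\begin{theorem}\label{thm:main}
Neither $\Sigma_1$ nor $\Sigma_2$ implies existence of Day terms, but $\Sigma_1\cup\Sigma_2$ does. Hence Taylor's conjecture is false.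
\end{theorem}

Let $\Sigma_2'$ be $\Sigma_2$ together with the semilattice axioms (associativity, commutativity, idempotence) for a new binary symbol $\cdot$.

\begin{theorem}\label{thm:dist}
Neither $\Sigma_1$ nor $\Sigma_2'$ implies existence of Day terms, but the variety axiomatized by $\Sigma_1\cup\Sigma_2'$ is congruence distributive. Consequently, if $\mathfrak F$ is any class of varieties that contains all congruence distributive varieties and is contained in the class of congruence modular varieties, then there are finite sets of identities in disjoint finite languages whose varieties are not in $\mathfrak F$, while the variety of their union is in $\mathfrak F$. Moreover, one of the two sets may be taken idempotent, with its non-modularity witnessed by a four-element algebra.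
\end{theorem}

Opr\v{s}al \cite{Oprsal} proved that the interpretability join of two idempotent non-modular varieties is not congruence modular. So in a counterexample at least one of the two sets must be non-idempotent; here only $\Sigma_1$ is. We do not use this result.

Theorem~\ref{thm:main} is the conjunction of Propositions~\ref{prop:union}, \ref{prop:sigma2} and~\ref{prop:sigma1}; most of the work lies in the last one. Theorem~\ref{thm:dist} is proved in Section~\ref{sec:dist}.

\section{Day terms for the union}\label{sec:union}

\subsection{Day terms as paths}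

Let $\Sigma$ be a set of identities and let $F$ be the free algebra of its variety on $x,y,z,w$: the terms in these variables, two terms being identified when their equality is a consequence of $\Sigma$. It satisfies $\Sigma$. In this section $\alpha,\beta,\gamma$ applied to terms denote the relations on $F$ given by
\begin{align*}
f\mathrel{\alpha}f' &\iff f(x,y,y,x)\approx f'(x,y,y,x)\text{ is a consequence of }\Sigma,\\
f\mathrel{\beta}f' &\iff f(x,x,y,y)\approx f'(x,x,y,y)\text{ is a consequence of }\Sigma,\\
f\mathrel{\gamma}f' &\iff f(x,y,y,z)\approx f'(x,y,y,z)\text{ is a consequence of }\Sigma.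
\end{align*}
They are kernels of endomorphisms of $F$, hence congruences, and $\gamma\le\alpha$ (substitute $x$ for $z$). Day terms are the same thing as a \emph{Day path}, that is, a sequence
\[
x=d_0\mathrel{\beta}d_1\mathrel{\gamma}d_2\mathrel{\beta}d_3\mathrel{\gamma}\cdots\, d_n=w\quad\text{in }F\text{ with }d_i\mathrel{\alpha}x\text{ for all }i .
\]
We always have $x\mathrel{\alpha}w$ and $x\mathrel{\beta}y\mathrel{\gamma}z\mathrel{\beta}w$. The path through $y$ and $z$ leaves the $\alpha$-class of $x$, and a Day path is the replacement inside the class that the modular law promises. We now read $\Sigma_2$ and $\Sigma_1$ as statements about paths.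

\subsection{The set $\Sigma_2$: moving halfway}

\begin{lemma}\label{lem:half}
Let $C$ be an algebra satisfying $\Sigma_2$, let $\alpha,\beta,\gamma$ be congruences of $C$, and let $u\mathrel{\alpha}v$ and $u\mathrel{\beta}e\mathrel{\gamma}e'\mathrel{\beta}v$. Then
\[
u\ \mathrel{\beta}\ g(e,v,u)\ \mathrel{\gamma}\ g(e',v,u)\ \mathrel{\beta}\ m(v,v,u)=m(u,v,v),
\]
and all these elements are $\alpha$-related to $u$.
\end{lemma}

\begin{proof}
By \eqref{i8}, $g(e,v,u)\mathrel{\beta}g(u,v,u)=u$. The middle step holds because $e\mathrel{\gamma}e'$. By \eqref{i9}, $g(e',v,u)\mathrel{\beta}g(v,v,u)=m(v,v,u)=m(u,v,v)$. By \eqref{i7}, $g(e,v,u)\mathrel{\alpha}g(e,u,u)=u$ and $g(e',v,u)\mathrel{\alpha}g(e',u,u)=u$. Finally $m(v,v,u)\mathrel{\alpha}m(u,u,u)=u$.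
\end{proof}

When $\gamma\le\alpha$, the modular law would give a path from $u$ to $v$ inside the $\alpha$-class. The lemma gives a path from $u$ to $m(v,v,u)$ only.

\begin{example}\label{ex:sym}
In the free algebra of $\Sigma_2$, apply the lemma with $(u,e,e',v)=(x,y,z,w)$ and with $(u,e,e',v)=(w,z,y,x)$:
\[
x\mathrel{\beta}g(y,w,x)\mathrel{\gamma}g(z,w,x)\mathrel{\beta}m(w,w,x),\qquad
w\mathrel{\beta}g(z,x,w)\mathrel{\gamma}g(y,x,w)\mathrel{\beta}m(x,x,w).
\]
If we add the identity $m(x,x,y)\approx m(y,y,x)$ to $\Sigma_2$, the two paths end at the same point, and $x$, $g(y,w,x)$, $g(z,w,x)$, $g(y,x,w)$, $g(z,x,w)$, $w$ are Day terms. Without that identity the endpoints differ. The task of $\Sigma_1$ is to supply a configuration in which two such half-paths meet for another reason.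
\end{example}

\subsection{The set $\Sigma_1$: a grid with two gaps}

Let $\Sigma\supseteq\Sigma_1$, and consider the nine terms
\[
A_j=a_j(x,y,z,w),\qquad B_j=b_j(x,y,z,w),\qquad E_j=a_j(y,y,z,z)\qquad(j=1,2,3).
\]
Identity \eqref{i1} says $A_1\mathrel{\alpha}A_2\mathrel{\alpha}A_3$ and $B_1\mathrel{\alpha}B_2\mathrel{\alpha}B_3$. At $(x,y,y,z)$ the term $E_j$ becomes $a_j(y,y,y,y)$, so \eqref{i1} also gives $E_1\mathrel{\gamma}E_2\mathrel{\gamma}E_3$. At $(x,x,y,y)$ both $A_j$ and $E_j$ become $a_j(x,x,y,y)$, so $E_j\mathrel{\beta}A_j\mathrel{\beta}B_j$ by \eqref{i2}. Identity \eqref{i3} says $A_1\mathrel{\gamma}A_2$ and $B_2\mathrel{\gamma}B_3$. Figure~\ref{fig:grid} collects these relations. The other three identities turn a pair of paths into a Day path.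

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.2,yscale=1.2]
\node (A1) at (0,2) {$A_1$}; \node (A2) at (1,2) {$A_2$}; \node[draw] (A3) at (2,2) {$A_3$};
\node (E1) at (0,1) {$E_1$}; \node (E2) at (1,1) {$E_2$}; \node (E3) at (2,1) {$E_3$};
\node[draw] (B1) at (0,0) {$B_1$}; \node (B2) at (1,0) {$B_2$}; \node (B3) at (2,0) {$B_3$};
\draw (A1)--(E1)--(B1) (A2)--(E2)--(B2) (A3)--(E3)--(B3);
\draw[very thick] (A1)--(A2) (E1)--(E2)--(E3) (B2)--(B3);
\draw[dashed] (A2)--(A3) (B1)--(B2);
\end{tikzpicture}
\caption{Relations that $\Sigma_1$ imposes on the terms $A_j=a_j(x,y,z,w)$, $E_j=a_j(y,y,z,z)$, $B_j=b_j(x,y,z,w)$. Vertical edges: equal at $(x,x,y,y)$, the relation $\beta$. Thick edges: equal at $(x,y,y,z)$, the relation $\gamma\le\alpha$. Dashed edges: equal at $(x,y,y,x)$, the relation $\alpha$. Day terms arise from a path starting at $A_3$ in the $\alpha$-class of the top row and a path starting at $B_1$ in the $\alpha$-class of the bottom row whose endpoints are $\beta$-related.}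
\label{fig:grid}
\end{figure}

\begin{lemma}\label{lem:glue}
Let $\Sigma\supseteq\Sigma_1$, let $k\ge2$ be even, and suppose that in $F$
\[
A_3\mathrel{\beta}R_1\mathrel{\gamma}R_2\mathrel{\beta}\cdots\mathrel{\gamma}R_k,\qquad
B_1\mathrel{\beta}S_1\mathrel{\gamma}S_2\mathrel{\beta}\cdots\mathrel{\gamma}S_k,
\]
with $R_i\mathrel{\alpha}A_1$ and $S_i\mathrel{\alpha}B_1$ for all $i$, and $R_k\mathrel{\beta}S_k$. Then
\[
d_0=x,\qquad d_i=s(R_i,S_i),\qquad d_{2k+1-i}=t(R_i,S_i)\quad(1\le i\le k),\qquad d_{2k+1}=w
\]
are Day terms for $\Sigma$.
\end{lemma}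

\begin{proof}
By \eqref{i4}, $s(R_i,S_i)\mathrel{\alpha}s(A_1,B_1)\mathrel{\alpha}x$ and $t(R_i,S_i)\mathrel{\alpha}t(A_1,B_1)\mathrel{\alpha}x$; also $w\mathrel{\alpha}x$. By \eqref{i5}, $x\mathrel{\beta}s(A_3,B_1)\mathrel{\beta}d_1$ and $d_{2k}\mathrel{\beta}t(A_3,B_1)\mathrel{\beta}w$; these are the steps $i=0$ and $i=2k$. For $1\le i<k$ the step from $d_i$ to $d_{i+1}$ has the type of the step from $(R_i,S_i)$ to $(R_{i+1},S_{i+1})$, namely $\gamma$ for odd $i$ and $\beta$ for even $i$. For $k<i<2k$ it has the type of the step from $(R_{2k-i},S_{2k-i})$ to $(R_{2k-i+1},S_{2k-i+1})$, and $2k-i$ has the parity of $i$. For the even index $i=k$, identity \eqref{i6} gives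
\[
d_k=s(R_k,S_k)\mathrel{\beta}s(R_k,R_k)=t(R_k,R_k)\mathrel{\beta}t(R_k,S_k)=d_{k+1}.\qedhere
\]
\end{proof}

If the dashed edge from $A_2$ to $A_3$ were thick, that is, if we added $a_2(x,y,y,z)\approx a_3(x,y,y,z)$ to $\Sigma_1$, the lemma would apply with $k=2$, $R_1=A_3$, $R_2=A_1$, $S_1=S_2=B_1$. In the grid as it stands, the starting points $A_3$ and $B_1$ lie in different columns, and each is cut off from the rest of its row by a dashed edge. Lemma~\ref{lem:half} crosses each gap halfway, using the row of the $E_j$ as the detour. The halfway points have the forms $m(A_1,A_1,A_3)$ and $m(B_1,B_2,B_2)$, and one thick edge in each row turns them into $m(A_1,A_2,A_3)$ and $m(B_1,B_2,B_3)$, which are $\beta$-related argument by argument. This is why there are three columns, and why \eqref{i9} allows the repeated argument of $m$ on either side.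

\begin{proposition}\label{prop:union}
The set $\Sigma_1\cup\Sigma_2$ implies existence of Day terms, with $n=9$.
\end{proposition}

\begin{proof}
Let $\Sigma=\Sigma_1\cup\Sigma_2$ and put
\begin{align*}
R_1&=g(E_3,A_1,A_3), & R_2&=g(E_1,A_1,A_3),\\
R_3&=m(A_1,A_1,A_3), & R_4&=m(A_1,A_2,A_3),\\
S_1&=g(E_1,B_2,B_1), & S_2&=g(E_2,B_2,B_1),\\
S_3&=m(B_1,B_2,B_2), & S_4&=m(B_1,B_2,B_3).
\end{align*}
Lemma~\ref{lem:half} with $(u,e,e',v)=(A_3,E_3,E_1,A_1)$ gives $A_3\mathrel{\beta}R_1\mathrel{\gamma}R_2\mathrel{\beta}R_3$ with $R_1,R_2,R_3$ in the $\alpha$-class of $A_3$, which contains $A_1$. With $(u,e,e',v)=(B_1,E_1,E_2,B_2)$ it gives $B_1\mathrel{\beta}S_1\mathrel{\gamma}S_2\mathrel{\beta}S_3$ with $S_1,S_2,S_3$ in the $\alpha$-class of $B_1$. From $A_1\mathrel{\gamma}A_2$ and $B_2\mathrel{\gamma}B_3$ we get $R_3\mathrel{\gamma}R_4$ and $S_3\mathrel{\gamma}S_4$; since $\gamma\le\alpha$, also $R_4\mathrel{\alpha}A_1$ and $S_4\mathrel{\alpha}B_1$. From $A_j\mathrel{\beta}B_j$ we get $R_4\mathrel{\beta}S_4$. Lemma~\ref{lem:glue} with $k=4$ gives the Day terms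
\begin{gather*}
x,\ s(R_1,S_1),\ s(R_2,S_2),\ s(R_3,S_3),\ s(R_4,S_4),\\
t(R_4,S_4),\ t(R_3,S_3),\ t(R_2,S_2),\ t(R_1,S_1),\ w.\qedhere
\end{gather*}
\end{proof}

\section{Failure of modularity from fibers, and the set $\Sigma_2$}\label{sec:fibers}

Both non-modular algebras in this paper are subalgebras of a product $P\times Q$, and $\alpha,\beta$ are the kernels of the projections. Then $\alpha\wedge\beta=0$, so the modular law reads $\alpha\wedge(\beta\vee\gamma)=\gamma$. A congruence $\gamma\le\alpha$ is a choice of an equivalence relation on the fiber over each element of $P$, and the law fails as soon as two of these relations disagree on a pair that lies in both fibers.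

Let $P,Q$ be algebras in the same language. We call the elements of $P$ \emph{nodes}. Suppose that each node $\mu$ comes with a subset $N_\mu\subseteq Q$, its \emph{fiber}, and an equivalence relation $\sim_\mu$ on $N_\mu$. Given nodes $\mu_1,\dots,\mu_r$ and $\lambda$, a map $G\colon N_{\mu_1}\times\dots\times N_{\mu_r}\to Q$ \emph{respects} $\lambda$ if its values lie in $N_\lambda$ and $G(x_1,\dots,x_r)\sim_\lambda G(x'_1,\dots,x'_r)$ whenever $x_i\sim_{\mu_i}x'_i$ for all $i$.

\begin{lemma}\label{lem:fiber}
In this setting, assume the following.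
\begin{itemize}
\item[(a)] For every symbol $f$, of arity $r$, and all nodes $\mu_1,\dots,\mu_r$, the operation $f$ of $Q$, restricted to $N_{\mu_1}\times\dots\times N_{\mu_r}$, respects the node $f(\mu_1,\dots,\mu_r)$.
\item[(b)] There are nodes $\pi,\iota$ and elements $k,l\in N_\pi\cap N_\iota$ with $k\sim_\iota l$ and $k\not\sim_\pi l$.
\end{itemize}
Then $C=\{(\mu,x)\in P\times Q: x\in N_\mu\}$ is a subalgebra of $P\times Q$ whose congruences violate the modular law.
\end{lemma}

\begin{proof}
By the first half of (a), $C$ is a subalgebra. Let $\alpha,\beta$ be the kernels of the projections of $C$ to $P$ and to $Q$, and let $(\mu,x)\mathrel{\gamma}(\mu',x')$ if and only if $\mu=\mu'$ and $x\sim_\mu x'$. Then $\gamma$ is an equivalence relation, it is a congruence by the second half of (a), $\gamma\le\alpha$, and $\alpha\wedge\beta=0$. By (b),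
\[
(\pi,k)\mathrel{\beta}(\iota,k)\mathrel{\gamma}(\iota,l)\mathrel{\beta}(\pi,l),\qquad(\pi,k)\mathrel{\alpha}(\pi,l),
\]
so the pair $((\pi,k),(\pi,l))$ lies in $\alpha\wedge(\beta\vee\gamma)$. It does not lie in $\gamma=(\alpha\wedge\beta)\vee\gamma$.
\end{proof}

One may think of a node as an observer who is promised that the element of $Q$ lies in $N_\mu$ and who sees only its $\sim_\mu$-class. Condition (a) says that the output node sees nothing that the input nodes did not see. The smallest case has two nodes, one that sees everything and one that sees nothing.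

\begin{proposition}\label{prop:sigma2}
The set $\Sigma_2$ has a four-element model whose congruences violate the modular law. Hence $\Sigma_2$ does not imply existence of Day terms.
\end{proposition}

\begin{proof}
Let $P_0=Q_0=\{0,1\}$. On $P_0$ put $m(x,y,z)=x\vee y\vee z$ and $g(x,y,z)=z\vee(x\wedge y)$. Then $g(x,y,y)=y\vee(x\wedge y)=y$, $g(x,y,x)=x\vee(x\wedge y)=x$, and $g(x,x,y)=x\vee y=m(x,x,y)=m(y,x,x)$. On $Q_0$ put $m(x,y,z)=x+y+z \pmod 2$ and $g(x,y,z)=z$. Then $g(x,y,y)=y$, $g(x,y,x)=x$, and $g(x,x,y)=y=x+x+y=y+x+x$. So both algebras satisfy $\Sigma_2$.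

Let $N_0=N_1=Q_0$, let $\sim_0$ be equality, and let $\sim_1$ relate $0$ and $1$. Every map respects the node $1$, so in (a) only the output node $0$ needs attention. If $m(\mu_1,\mu_2,\mu_3)=0$ in $P_0$, then all $\mu_i$ are $0$, related arguments are equal, and so are the outputs. If $g(\mu_1,\mu_2,\mu_3)=0$ in $P_0$, then $\mu_3=0$, related third arguments are equal, and $g$ on $Q_0$ returns the third argument. Condition (b) holds with $\pi=0$, $\iota=1$, $k=0$, $l=1$. By Lemma~\ref{lem:fiber}, $C=P_0\times Q_0$ violates the modular law, and Day's theorem gives the last claim.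
\end{proof}

Each factor alone generates a congruence modular variety: $P_0$ satisfies the extra identity of Example~\ref{ex:sym}, and $Q_0$ satisfies $m(x,y,y)\approx x\approx m(y,y,x)$. The failure appears only in the product.

\section{The variety of $\Sigma_1$ is not modular}\label{sec:sigma1}

\begin{proposition}\label{prop:sigma1}
The set $\Sigma_1$ does not imply existence of Day terms.
\end{proposition}

We apply Lemma~\ref{lem:fiber} again. The difficulty in building $Q$ is the tension between \eqref{i5} and \eqref{i6}: from a suitable pair of elements, $s$ and $t$ must recover two arbitrary elements $x$ and $y$, yet $s$ and $t$ must agree on every pair $(k,k)$. We let an element $k$ of $Q$ carry four components $k_1,\dots,k_4$, which are again elements of $Q$. The components $k_1,k_2$ are the data read by $s$ and by $t$. The components $k_3,k_4$ are masks, and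
\[
s(k,l)=k_1\wedge k_3\wedge l_4,\qquad t(k,l)=k_2\wedge k_3\wedge l_4 .
\]
Identity \eqref{i6} then demands that $k_1$ and $k_2$ agree wherever both masks of $k$ equal $1$. An element can store two different data only if one of its masks hides the disagreement. Since $s$ and $t$ take the third component from the first argument and the fourth from the second, a pair $(k,l)$ with the hiding mask in the fourth component of $k$ and in the third component of $l$ reveals both data in full, as \eqref{i5} requires.

\subsection{Masked quadruples}

Since components have components, we index coordinates by words. Let $\Omega$ be the set of finite words over $\{1,2,3,4\}$, with empty word $\varepsilon$. On $\{0,1\}^\Omega$ let $\wedge$ be the pointwise minimum and let $\mathbf 0,\mathbf 1$ be the constant functions. For $k\in\{0,1\}^\Omega$ and a letter $i$, the \emph{component} $k_i$ is the function $k_i(v)=k(iv)$. Define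
\[
Q=\{k\in\{0,1\}^\Omega:\ k(u3v)=k(u4v)=1\Rightarrow k(u1v)=k(u2v)\ \text{ for all }u,v\in\Omega\}.
\]

\begin{lemma}\label{lem:Q}
\begin{itemize}
\item[(a)] $\mathbf 1\in Q$; every function that vanishes on all words containing the letter $3$ is in $Q$; and $Q$ is closed under $\wedge$.
\item[(b)] A function $k\in\{0,1\}^\Omega$ is in $Q$ if and only if $k_1,k_2,k_3,k_4\in Q$ and
\[
k_1\wedge k_3\wedge k_4=k_2\wedge k_3\wedge k_4.\tag{$\ast$}\label{star}
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $\mathbf 1$ the conclusion of the defining implication always holds, and for functions of the second kind its hypothesis never holds. If $k,l\in Q$ and $k\wedge l$ is $1$ at $u3v$ and $u4v$, then so are $k$ and $l$; each takes equal values at $u1v$ and $u2v$, and hence so does $k\wedge l$.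

(b) The defining conditions with $u=\varepsilon$ say that $k_1(v)=k_2(v)$ whenever $k_3(v)=k_4(v)=1$, which is \eqref{star}. The conditions with $u=iu'$ are the defining conditions for $k_i$.
\end{proof}

For $x,w,\theta,\eta\in Q$ with $x\wedge\theta\wedge\eta=w\wedge\theta\wedge\eta$, let $\langle x,w,\theta,\eta\rangle$ be the function with these four components and value $0$ at $\varepsilon$. It lies in $Q$ by Lemma~\ref{lem:Q}(b). The value at $\varepsilon$ is unconstrained in $Q$; it is the coordinate at which the modular law will fail.

\subsection{A mask that hides disagreement}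

To store $x$ and $w$ in one element we need a mask $\mathrm{eq}(x,w)\in Q$ that is $0$ wherever $x$ and $w$ differ and is $\mathbf 1$ when $x=w$. The first candidate, the function that is $1$ exactly where the arguments agree, need not lie in $Q$: for $\mathbf 0$ and the indicator function of the word $2$, both in $Q$ by Lemma~\ref{lem:Q}(a), it is $1$ at the words $1,3,4$ and $0$ at the word $2$. One repairs this by granting the value $1$ at a word $c$ only if the arguments also agree at all words obtained from $c$ by changing some letters $3,4$ to $1$ or $2$. The repair is too strict for a second requirement. The set $\{k\in Q:k_4=\mathbf 1\}$ will be a fiber, and fibers will have to be closed under $\mathrm{eq}$. But $\mathbf 1$ and $\langle\mathbf 0,\mathbf 0,\mathbf 0,\mathbf 1\rangle$ lie in this set and differ at the word $1$, so the repaired mask would be $0$ at the word $4$. We therefore add a second way to get the value $1$.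

Put $D(1)=\{1\}$, $D(2)=\{2\}$, $D(3)=\{1,2,3\}$, $D(4)=\{1,2,4\}$. For a word $c=c_1\cdots c_r$ let $D(c)=D(c_1)\cdots D(c_r)$ be the set of words $\omega_1\cdots\omega_r$ with $\omega_j\in D(c_j)$ for all $j$. Call $j$ a \emph{mask position} of $c$ if $c_j\in\{3,4\}$, and in that case let $D_j(c)=\{\omega\in D(c):\omega_j=c_j\}$. For example, $D(34)$ has nine words, $D_1(34)=\{31,32,34\}$ and $D_2(34)=\{14,24,34\}$. Always $c\in D_j(c)\subseteq D(c)$. For $x,y\in Q$ let $\mathrm{eq}(x,y)(c)=1$ if
\begin{itemize}
\item[(i)] $x=y$ on $D(c)$, or
\item[(ii)$_j$] $x=y=1$ on $D_j(c)$, for some mask position $j$ of $c$,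
\end{itemize}
and let $\mathrm{eq}(x,y)(c)=0$ otherwise.

On one-letter words the mechanism is visible by hand. Let $E=\mathrm{eq}(x,y)$. Then $E(1)=1$ if and only if $x(1)=y(1)$, and $E(2)=1$ if and only if $x(2)=y(2)$. Further $E(3)=1$ if and only if $x,y$ agree at $1,2,3$ or $x(3)=y(3)=1$, and the same holds with $4$ for $3$. Let $E(3)=E(4)=1$. If one of these values comes from (i), then $E(1)=E(2)=1$. Otherwise $x$ and $y$ are $1$ at $3$ and at $4$, so $x(1)=x(2)$ and $y(1)=y(2)$ because $x,y\in Q$, and again $E(1)=E(2)$. For longer words one more case appears.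

\begin{lemma}\label{lem:eq}
For all $x,y\in Q$ we have $\mathrm{eq}(x,x)=\mathbf 1$, $\;x\wedge\mathrm{eq}(x,y)=y\wedge\mathrm{eq}(x,y)$, and $\mathrm{eq}(x,y)\in Q$.
\end{lemma}

\begin{proof}
The first claim holds by (i). For the second, $c$ lies in $D(c)$ and in every $D_j(c)$, so $\mathrm{eq}(x,y)(c)=1$ implies $x(c)=y(c)$.

For the third, let $E=\mathrm{eq}(x,y)$, let $u,v\in\Omega$, write $c^i=uiv$, and let $h=|u|+1$ be the position of the letter $i$. Assume $E(c^3)=E(c^4)=1$. We show $E(c^1)=E(c^2)$. The mask positions of $c^1$ and of $c^2$ are the mask positions of $c^3$, or equally of $c^4$, other than $h$.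

\emph{Case 1: for some $i\in\{3,4\}$, $E(c^i)=1$ holds by} (i). Since $1,2\in D(i)$, the sets $D(c^1)$ and $D(c^2)$ are contained in $D(c^i)$. So $E(c^1)=E(c^2)=1$ by (i).

\emph{Case 2: for some $i\in\{3,4\}$, $E(c^i)=1$ holds by} (ii)$_j$ \emph{with $j\ne h$.} Then $j$ is a mask position of $c^1$ and $c^2$, and $D_j(c^1),D_j(c^2)\subseteq D_j(c^i)$. So $E(c^1)=E(c^2)=1$ by (ii)$_j$.

\emph{Case 3: both values hold by} (ii)$_h$. Then $x=y=1$ on $D(u)\,3\,D(v)$ and on $D(u)\,4\,D(v)$. Since $x,y\in Q$, we get $x(\omega1\omega')=x(\omega2\omega')$ and $y(\omega1\omega')=y(\omega2\omega')$ for all $\omega\in D(u)$, $\omega'\in D(v)$. The bijection $\omega1\omega'\mapsto\omega2\omega'$ from $D(c^1)$ to $D(c^2)$ therefore preserves the values of $x$ and of $y$, and it maps $D_j(c^1)$ onto $D_j(c^2)$ for each mask position $j$. So each of the conditions (i), (ii)$_j$ holds at $c^1$ if and only if it holds at $c^2$.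
\end{proof}

\subsection{The algebra $Q$}

Define $s,t$ on $Q$ by the formulas at the start of this section, and define
\begin{align*}
a_1=b_1&=\langle x,w,\mathrm{eq}(x,w),\mathbf 1\rangle, & a_2&=\langle x,w,\mathrm{eq}(x,w),\mathrm{eq}(y,z)\rangle,\\
a_3=b_3&=\langle x,w,\mathbf 1,\mathrm{eq}(x,w)\rangle, & b_2&=\langle x,w,\mathrm{eq}(y,z),\mathrm{eq}(x,w)\rangle,
\end{align*}
each as a function of $(x,y,z,w)$. In every case one of the masks is $\mathrm{eq}(x,w)$, so the brackets are defined by Lemma~\ref{lem:eq}. The values of $s,t$ lie in $Q$ by Lemma~\ref{lem:Q}.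

\begin{lemma}\label{lem:Qsat}
The algebra $Q$ satisfies $\Sigma_1$.
\end{lemma}

\begin{proof}
At $(x,y,y,x)$ all six operations give $k=\langle x,x,\mathbf 1,\mathbf 1\rangle$, and $s(k,k)=t(k,k)=x$. This proves \eqref{i1} and \eqref{i4}. Identity \eqref{i2} holds for $j=1,3$ by definition, and for $j=2$ both sides are $\langle x,y,\mathrm{eq}(x,y),\mathrm{eq}(x,y)\rangle$. At $(x,y,y,z)$ we have $a_1=a_2=\langle x,z,\mathrm{eq}(x,z),\mathbf 1\rangle$ and $b_2=b_3=\langle x,z,\mathbf 1,\mathrm{eq}(x,z)\rangle$, which is \eqref{i3}. In \eqref{i5} the arguments are $k=\langle x,y,\mathbf 1,\mathrm{eq}(x,y)\rangle$ and $l=\langle x,y,\mathrm{eq}(x,y),\mathbf 1\rangle$; here $k_3=l_4=\mathbf 1$, so $s(k,l)=x$ and $t(k,l)=y$. Identity \eqref{i6} is \eqref{star}.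
\end{proof}

\subsection{Nodes}

A node will be a pair $\mu=(I_\mu,O_\mu)$ of sets of words with $O_\mu\subseteq I_\mu\subseteq\Omega$. It sees the coordinates in $I_\mu$ and is promised the value $1$ on $O_\mu$:
\[
N_\mu=\{k\in Q:k=1\text{ on }O_\mu\},\qquad k\sim_\mu l\iff k=l\text{ on }I_\mu .
\]
The value of $\mathrm{eq}(x,y)$ at $c$ depends on the values of $x,y$ on all of $D(c)$, and a node that sees $c$ need not see $D(c)$. We admit only the pairs for which this causes no harm. A pair $\mu$ is \emph{admissible} if
\begin{itemize}
\item every $c\in I_\mu$ has $D(c)\subseteq I_\mu$, or $D_j(c)\subseteq O_\mu$ for some mask position $j$;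
\item every $c\in O_\mu$ has $D(c)\subseteq O_\mu$, or $D_j(c)\subseteq O_\mu$ for some mask position $j$.
\end{itemize}
Let $P$ be the set of admissible pairs. It contains
\[
\iota=(\emptyset,\emptyset),\qquad \tau=(\Omega,\Omega),\qquad \pi=(\{\varepsilon\},\emptyset),
\]
the last because $D(\varepsilon)=\{\varepsilon\}$. We have $N_\iota=Q$ with all elements $\sim_\iota$-related, and $N_\tau=\{\mathbf 1\}$.

\begin{lemma}\label{lem:eqnode}
Let $\mu\in P$ and $x,y,x',y'\in N_\mu$. Then $\mathrm{eq}(x,y)\in N_\mu$. If $x\sim_\mu x'$ and $y\sim_\mu y'$, then $\mathrm{eq}(x,y)\sim_\mu\mathrm{eq}(x',y')$.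
\end{lemma}

\begin{proof}
Let $c\in O_\mu$. Since $x=y=1$ on $O_\mu$, we get $\mathrm{eq}(x,y)(c)=1$, by (i) if $D(c)\subseteq O_\mu$ and by (ii)$_j$ if $D_j(c)\subseteq O_\mu$. Let $c\in I_\mu$. If $D_j(c)\subseteq O_\mu$ for some mask position $j$, then both masks are $1$ at $c$ by (ii)$_j$. Otherwise $D(c)\subseteq I_\mu$, so $x=x'$ and $y=y'$ on $D(c)$, and conditions (i) and (ii)$_j$ at $c$ involve only values on $D(c)$.
\end{proof}

Nodes are assembled from four nodes in the same way as elements of $Q$. For $\mu_1,\dots,\mu_4\in P$ put
\[
[\mu_1,\mu_2,\mu_3,\mu_4]=\Bigl(\bigcup_{i=1}^4 i\,I_{\mu_i},\ \bigcup_{i=1}^4 i\,O_{\mu_i}\Bigr),\qquad iI=\{iv:v\in I\}.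
\]
The pair $[\mu_1,\mu_2,\mu_3,\mu_4]$ determines $\mu_1,\dots,\mu_4$, and $[\iota,\iota,\iota,\iota]=\iota$.

\begin{lemma}\label{lem:adm}
Let $\mu_1,\dots,\mu_4\in P$, and suppose that for each $i\in\{3,4\}$ we have $\mu_i=\iota$, or $\mu_i=\tau$, or $\mu_i=\mu_1=\mu_2$. Then $\lambda=[\mu_1,\mu_2,\mu_3,\mu_4]$ is admissible.
\end{lemma}

\begin{proof}
Let $c=ic'$ lie in $I_\lambda$ (respectively $O_\lambda$), so that $c'$ lies in $I_{\mu_i}$ (respectively $O_{\mu_i}$) and $\mu_i\ne\iota$. If $i\in\{3,4\}$ and $\mu_i=\tau$, then $D_1(c)\subseteq i\,\Omega\subseteq O_\lambda$. In the remaining cases $\mu_{i'}=\mu_i$ for every $i'\in D(i)$: for $i\in\{1,2\}$ because $D(i)=\{i\}$, and for $i\in\{3,4\}$ because $\mu_i=\mu_1=\mu_2$. Hence $D(i)I_{\mu_i}\subseteq I_\lambda$ and $D(i)O_{\mu_i}\subseteq O_\lambda$. Now $D(c)=D(i)D(c')$, and $D_{j+1}(c)=D(i)D_j(c')$ for each mask position $j$ of $c'$. So the alternative that holds for $c'$ in $\mu_i$ holds for $c$ in $\lambda$.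
\end{proof}

Fix the nodes of the arguments, and let $G,H$ be maps from the product of their fibers to $Q$. Write $G_i$ for the map whose values are the $i$-th components of the values of $G$. The following rules compute which nodes a map respects.
\begin{itemize}
\item[(R1)] Every map respects $\iota$, and the constant map $\mathbf 1$ respects every node.
\item[(R2)] The projection to an argument respects the node of that argument.
\item[(R3)] If $G$ and $H$ respect $\lambda$, then $G\wedge H$ and $\mathrm{eq}(G,H)$ respect $\lambda$.
\item[(R4)] $G$ respects a node $[\lambda_1,\lambda_2,\lambda_3,\lambda_4]$ if and only if $G_i$ respects $\lambda_i$ for $i=1,\dots,4$.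
\end{itemize}
Rules (R1) and (R2) restate the definitions. Rule (R3) holds for $\wedge$ because it is computed pointwise, and for $\mathrm{eq}$ by Lemma~\ref{lem:eqnode}. Rule (R4) holds because the value of $G$ at the word $iv$ is the value of $G_i$ at $v$.

\subsection{The algebra $P$}

The output node $\iota$ costs nothing in condition (a) of Lemma~\ref{lem:fiber}, so we use it wherever $\Sigma_1$ permits. Identities \eqref{i4} and \eqref{i5} force $s$ and $t$ to return arbitrary nodes, so at the tuples that occur in them the values of $a_j,b_j$ must remember the input nodes and must see the components that $s$ and $t$ read. For $\mu\neq\nu$ in $P$ we define $a_j,b_j$ by the last three columns of the following table; the second column repeats the value in $Q$ at $(x,y,z,w)$, with $\theta=\mathrm{eq}(x,w)$ and $\eta=\mathrm{eq}(y,z)$.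
\[
\begin{array}{c|c|ccc}
 & Q & (\mu,\mu,\mu,\mu) & (\mu,\nu,\nu,\mu) & (\mu,\mu,\nu,\nu)\\ \hline
a_1 & \langle x,w,\theta,\mathbf 1\rangle & [\mu,\mu,\mu,\mu] & [\mu,\mu,\mu,\iota] & [\iota,\iota,\iota,\tau]\\
a_2 & \langle x,w,\theta,\eta\rangle & [\mu,\mu,\mu,\mu] & [\mu,\mu,\mu,\iota] & \iota\\
a_3 & \langle x,w,\mathbf 1,\theta\rangle & [\mu,\mu,\mu,\mu] & [\mu,\mu,\mu,\iota] & [\mu,\nu,\tau,\iota]\\
b_1 & \langle x,w,\theta,\mathbf 1\rangle & [\mu,\mu,\mu,\mu] & [\mu,\mu,\iota,\mu] & [\iota,\iota,\iota,\tau]\\
b_2 & \langle x,w,\eta,\theta\rangle & [\mu,\mu,\mu,\mu] & [\mu,\mu,\iota,\mu] & \iota\\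
b_3 & \langle x,w,\mathbf 1,\theta\rangle & [\mu,\mu,\mu,\mu] & [\mu,\mu,\iota,\mu] & [\mu,\nu,\tau,\iota]
\end{array}
\]
At all other tuples $a_j$ and $b_j$ take the value $\iota$. No tuple has two of the three forms, and all entries are admissible by Lemma~\ref{lem:adm}.

The table shows why $\Sigma_1$ has two families of symbols. At $(\mu,\nu,\nu,\mu)$ the mask $\eta$ is built from arguments in $N_\nu$, about which the node $\mu$ has no information. By \eqref{i1} the three $a_j$ share one value there, so we hide from it the fourth component, where $a_2$ holds $\eta$. The common value of the $b_j$ is kept from the third component, where $b_2$ holds $\eta$. The operations $s,t$ read only the first three components of the first argument and the fourth component of the second, and these stay visible. At $(\mu,\mu,\nu,\nu)$ both masks compare elements of different fibers, and every component that holds one is hidden.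

The operations $s,t$ on $P$ undo the brackets. For $\mu,\nu\in P$ we prescribe
\begin{itemize}
\item[(T1)] $s=t=\mu$ at $([\mu,\mu,\mu,\mu],[\mu,\mu,\mu,\mu])$,
\item[(T2)] $s=t=\mu$ at $([\mu,\mu,\mu,\iota],[\mu,\mu,\iota,\mu])$,
\item[(T3)] $s=\mu$ and $t=\nu$ at $([\mu,\nu,\tau,\iota],[\iota,\iota,\iota,\tau])$ if $\mu\ne\nu$,
\end{itemize}
and $s=t=\iota$ at all other pairs.

\begin{lemma}\label{lem:Psat}
The operations $s,t$ are well defined on $P$, and $P$ satisfies $\Sigma_1$.
\end{lemma}

\begin{proof}
We use that a bracket determines its four entries. Within each type the pair determines $\mu$ and, in (T3), $\nu$. If a pair has type (T1) for $\mu$ and type (T2) for $\mu'$, then $[\mu,\mu,\mu,\mu]=[\mu',\mu',\mu',\iota]$, so $\mu=\mu'=\iota$ and the prescriptions agree. The two members of a pair of type (T3) differ, since their third entries are $\tau\ne\iota$; so the pair is not of type (T1). It is not of type (T2), since $[\iota,\iota,\iota,\tau]=[\mu',\mu',\iota,\mu']$ would give $\iota=\mu'=\tau$.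

Identities \eqref{i1} and \eqref{i2} are read off the table: use the column $(\mu,\mu,\mu,\mu)$ if $x=y$, and otherwise the column $(\mu,\nu,\nu,\mu)$ for \eqref{i1} and the column $(\mu,\mu,\nu,\nu)$ for \eqref{i2}. For \eqref{i3}, if $z=x$ use \eqref{i1}. If $z\neq x$, the tuple $(x,y,y,z)$ is not of the first two forms because its outer entries differ, and not of the third because its middle entries are equal; so both sides are $\iota$. For $x=y$, identities \eqref{i4} and \eqref{i5} hold by (T1). For $x\ne y$, \eqref{i4} holds by (T2) and \eqref{i5} by (T3). Finally, $s$ and $t$ differ only at pairs of type (T3), whose members are distinct, so \eqref{i6} holds.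
\end{proof}

\subsection{Compatibility of $P$ and $Q$}

\begin{proof}[Proof of Proposition~\ref{prop:sigma1}]
We verify condition (a) of Lemma~\ref{lem:fiber}. By (R1) we may assume that the output node is not $\iota$. For $a_j,b_j$ we compare, by (R4), the second column of the table with each later column, entry by entry. Entries $\iota$ and components $\mathbf 1$ need no check, by (R1).

\emph{Input nodes $(\mu,\mu,\mu,\mu)$.} All of $x,y,z,w$ respect $\mu$ by (R2), so $\theta$ and $\eta$ respect $\mu$ by (R3). Every component is one of $x,w,\theta,\eta,\mathbf 1$.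

\emph{Input nodes $(\mu,\nu,\nu,\mu)$.} Here $x$, $w$ and $\theta$ respect $\mu$. For $a_j$ the first three components are $x$, $w$, and $\theta$ or $\mathbf 1$, and the fourth entry of the node is $\iota$. For $b_j$ the first, second and fourth components are $x$, $w$, and $\theta$ or $\mathbf 1$, and the third entry of the node is $\iota$.

\emph{Input nodes $(\mu,\mu,\nu,\nu)$.} For $a_1,b_1$ the only entry other than $\iota$ is the fourth, $\tau$, and the fourth component is $\mathbf 1$. For $a_3,b_3$ the component $x$ respects $\mu$, the component $w$ respects $\nu$, and the third component is $\mathbf 1$.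

For $s$ and $t$, let $k,l$ be the arguments. By (R2) and (R4), $k_i$ respects the $i$-th entry of the first input node and $l_4$ respects the fourth entry of the second.

\emph{Types} (T1) \emph{and} (T2). The components $k_1,k_2,k_3,l_4$ respect $\mu$, so $s(k,l)=k_1\wedge k_3\wedge l_4$ and $t(k,l)=k_2\wedge k_3\wedge l_4$ respect $\mu$ by (R3).

\emph{Type} (T3). The components $k_3$ and $l_4$ respect $\tau$, so they equal $\mathbf 1$. Thus $s(k,l)=k_1$ respects $\mu$ and $t(k,l)=k_2$ respects $\nu$.

For condition (b), let $\chi$ be the indicator function of $\varepsilon$. Both $\mathbf 0$ and $\chi$ are in $Q$ by Lemma~\ref{lem:Q}(a), and $N_\pi=N_\iota=Q$ because $O_\pi=O_\iota=\emptyset$. We have $\mathbf 0\sim_\iota\chi$, and $\mathbf 0\not\sim_\pi\chi$ because $\varepsilon\in I_\pi$.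

Lemma~\ref{lem:fiber} gives a subalgebra of $P\times Q$ whose congruences violate the modular law. It satisfies $\Sigma_1$ by Lemmas~\ref{lem:Qsat} and~\ref{lem:Psat}. By Day's theorem, $\Sigma_1$ does not imply existence of Day terms.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
The operations $a_j,b_j$ move their data one letter deeper, and $s,t$ bring it back. In particular $a_1(\pi,\pi,\pi,\pi)=(\{1,2,3,4\},\emptyset)\neq\pi$ in $P$, so $\Sigma_1$ is not idempotent.
\end{remark}

\section{A congruence distributive union}\label{sec:dist}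

A semilattice operation can be added to the four-element algebra of Proposition~\ref{prop:sigma2} without destroying the failure of modularity. In a modular variety, on the other hand, such an operation forces distributivity. To see the second point we use the commutator.

Let $\alpha,\beta$ be congruences of an algebra. The \emph{commutator} $[\alpha,\beta]$ is the least congruence $\delta$ such that for all terms $f$, all $x\mathrel{\alpha}y$ and all tuples $\bar c,\bar c'$ with $c_i\mathrel{\beta}c'_i$, the relation $f(x,\bar c)\mathrel{\delta}f(x,\bar c')$ implies $f(y,\bar c)\mathrel{\delta}f(y,\bar c')$. For $\delta\le\alpha$, let $\alpha/\delta$ be the congruence that $\alpha$ induces on the quotient by $\delta$. In a congruence modular variety the following hold \cite{FM}.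
\begin{itemize}
\item[(C1)] $[\alpha,\beta]\le\alpha\wedge\beta$, and the commutator is monotone and distributes over joins.
\item[(C2)] For $\delta\le\alpha$, $[\alpha/\delta,\alpha/\delta]=([\alpha,\alpha]\vee\delta)/\delta$.
\item[(C3)] $[\alpha,\alpha]=0$ if and only if the term condition holds: for all terms $f$, all $x\mathrel{\alpha}y$ and all $c_i\mathrel{\alpha}c'_i$, the equality $f(x,\bar c)=f(x,\bar c')$ implies $f(y,\bar c)=f(y,\bar c')$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:dist}]
The set $\Sigma_1$ does not imply existence of Day terms by Proposition~\ref{prop:sigma1}. For $\Sigma_2'$, expand the algebras in the proof of Proposition~\ref{prop:sigma2} by interpreting $\cdot$ as $\vee$ on $P_0$ and as $\min$ on $Q_0$. Both are semilattice operations. If $\mu_1\vee\mu_2=0$, then $\mu_1=\mu_2=0$, related arguments are equal, and so are their products. So condition (a) of Lemma~\ref{lem:fiber} still holds, (b) is unchanged, and the four-element model $P_0\times Q_0$ of $\Sigma_2'$ violates the modular law. The set $\Sigma_2'$ is idempotent.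

Let $\mathcal U$ be the variety of $\Sigma_1\cup\Sigma_2'$. It is congruence modular by Proposition~\ref{prop:union} and Day's theorem, so (C1)--(C3) are available. We show that in $\mathcal U$ the commutator is the meet; distributivity then follows from (C1).

First let $\alpha$ be a congruence of an algebra in $\mathcal U$ with $[\alpha,\alpha]=0$. Let $x\mathrel{\alpha}y$ and $e=x\cdot y$. Then $e\mathrel{\alpha}x\cdot x=x$, and the semilattice axioms give $e\cdot x=e=e\cdot e$. By (C3) for the term $\cdot$, we may replace the left factor $e$ by $x$ and obtain $x\cdot x=x\cdot e$, that is, $x=e$. Exchanging $x$ and $y$ gives $y=e$. So $x=y$, and $\alpha=0$.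

Now let $\alpha$ be arbitrary and $\delta=[\alpha,\alpha]$, so $\delta\le\alpha$ by (C1). By (C2), $[\alpha/\delta,\alpha/\delta]=\delta/\delta=0$ in the quotient by $\delta$, which lies in $\mathcal U$. By the previous paragraph $\alpha/\delta=0$, that is, $[\alpha,\alpha]=\alpha$. By monotonicity $[\alpha,\beta]\ge[\alpha\wedge\beta,\alpha\wedge\beta]=\alpha\wedge\beta$, so $[\alpha,\beta]=\alpha\wedge\beta$ by (C1). Therefore
\[
\alpha\wedge(\beta\vee\gamma)=[\alpha,\beta\vee\gamma]=[\alpha,\beta]\vee[\alpha,\gamma]=(\alpha\wedge\beta)\vee(\alpha\wedge\gamma)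
\]
for all congruences $\alpha,\beta,\gamma$ of every algebra in $\mathcal U$.

Finally, let $\mathfrak F$ be as in the theorem. The varieties of $\Sigma_1$ and $\Sigma_2'$ are not congruence modular, so they are not in $\mathfrak F$. The variety $\mathcal U$ is congruence distributive, so it is in $\mathfrak F$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Day} A.~Day, 1969.

\bibitem{FM} Freese and McKenzie, \emph{Commutator Theory for Congruence Modular Varieties}, LMS Lecture Note Series 125, 1987.

\bibitem{Oprsal} J.~Opr\v{s}al, \emph{Taylor's modularity conjecture and related problems for idempotent varieties}, Order 35, 2018.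

\bibitem{Problem} \emph{Taylor's modularity conjecture for idempotent varieties}, \texttt{http://aaa.karlin.mff.cuni.cz/presentations/oprsal.pdf}.

\end{thebibliography}
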